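# Points with few rational coordinates inside Menger compacta

## 1. The spaces $N_n^m$ and $M_n^m$, and three theorems

**Theorem 1.** Let $0\le n\le m$ be integers with $m\ge 1$. Let $N_n^m\subset\mathbb R^m$ be the subspace of all points that have at most $n$ rational coordinates, and let $M_n^m\subset\mathbb R^m$ be the $n$-dimensional Menger compactum. Then $N_n^m$ is embeddable in $M_n^m$, that is, $N_n^m$ is homeomorphic to a subspace of $M_n^m$.

Let us unpack this, starting with the two spaces.

**Definition (Menger compactum).** Let $I=[0,1]$. For $k\ge0$, a cube of rank $k$ is a set $\prod_{i=1}^m[c_i3^{-k},(c_i+1)3^{-k}]$ with integers $0\le c_i<3^k$. Write each $c_i$ in base $3$ with exactly $k$ digits. Let $F_k$ be the union of those cubes of rank $k$ for which, at every digit position $j=1,\dots,k$, at most $n$ of the indices $i$ have $j$-th digit of $c_i$ equal to $1$. Then $F_0=I^m\supset F_1\supset F_2\supset\cdots$ and $M_n^m=\bigcap_kF_k$. It is compact, and $\dim M_n^m=n$.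

Examples. For $m=1$, $n=0$ no digit may be $1$, so $M_0^1$ is the Cantor set, while $N_0^1$ is the set of irrational numbers. For $m=2$, $n=1$ each step deletes the middle one of nine subsquares, so $M_1^2$ is the square carpet, while $N_1^2=\mathbb R^2\setminus\mathbb Q^2$. For $n=m$ nothing is deleted: $M_m^m=I^m$ and $N_m^m=\mathbb R^m$. For $m=3$, $n=1$ the complement of $N_1^3$ is the union of all lines parallel to a coordinate axis whose two fixed coordinates are rational.

Three facts are quoted.

* (i) $N_n^m$ is embeddable in $M_n^m$ for $n=0$, $n=m$, $m=2n+1$ and $n=m-1$, and hence for all $0\le n\le m\le3$.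
* (ii) $M_n^m$ is embeddable in $N_n^m$ for all $0\le n\le m$, $m\ge1$.
* (iii) $M_n^m$ is a universal space for the class of all compact subspaces of $\mathbb R^m$ of dimension $\le n$. In particular every such compact space embeds in $M_n^m$.

The question whether $N_n^m$ always embeds in $M_n^m$ comes from "Dimension Theory" (https://www.maths.ed.ac.uk/~v1ranick/papers/engelking.pdf). Fact (i) will not be used below. Together with (ii), Theorem 1 says that $N_n^m$ and $M_n^m$ have exactly the same subspaces up to homeomorphism.

From dimension theory we use only this. A compact metric space $X$ has $\dim X\le n$ if for every $\mu>0$ it has a finite open cover of mesh $<\mu$ (all members of diameter $<\mu$) with at most $n+1$ members meeting at any point; a finite polyhedron of dimension $\le n$ has such covers. And $\dim A\le\dim B$ if $A$ is a subspace of a separable metrizable space $B$.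

The proof gives more than Theorem 1. Put
$$N=N_n^m\cap(0,1)^m .$$

**Theorem 2.** Let $0\le n<m$ and $\varepsilon>0$. There are a compact $X\subset\mathbb R^m$ with $\dim X=n$ and a continuous surjection $c:X\to[0,1]^m$ with $|c(y)-y|\le\varepsilon$, such that $c$ restricts to a homeomorphism $c^{-1}(N)\to N$.

**Theorem 3.** Let $0\le n\le m$, $0\le n'\le m'$, $m,m'\ge1$. Then $N_n^m$ embeds in $M_{n'}^{m'}$ if and only if $n\le n'$ and $m'\ge\min(m,2n+1)$.

For instance $N_1^5$ embeds in $M_1^3$, but $N_1^3$ does not embed in $M_2^2=I^2$.

**Two reductions.** First, $N\cong N_n^m$. The map $\varphi(t)=\frac12\bigl(1+\frac t{1+|t|}\bigr)$ is a homeomorphism $\mathbb R\to(0,1)$, and with $s=2\varphi(t)-1$ its inverse is $t=s/(1-|s|)$; so $\varphi$ preserves rationality in both directions. Apply it in each coordinate. Second, by (iii) it is enough to find a compact $X\subset\mathbb R^m$ with $\dim X\le n$ that contains a copy of $N$. The obvious compact set, the closure of $N$, is all of $[0,1]^m$; so $N$ has to be re-embedded, with gaps.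

The case $n=m$ of Theorem 1 is immediate: $N_m^m=\mathbb R^m\cong(0,1)^m\subset I^m=M_m^m$. From here to the end of Section 10,
$$0\le n<m,\qquad k:=m-n-1\ge0 .$$
The complement of $N_n^m$ is then a union of $k$-dimensional flats: fix $n+1=m-k$ coordinates at rational values and leave the others free. Note that $n+k=m-1<m$.

## 2. Irrational numbers, zero-dimensional cases, and a torn plane

Take $m=1$, $n=0$, so that $N$ is the set of irrationals in $(0,1)$. Enumerate the rationals of $(0,1)$ as $r_1,r_2,\dots$ and put
$$h(x)=x+\sum_{r_i<x}2^{-i}.$$
This function is strictly increasing and continuous at every irrational, and it jumps by $2^{-i}$ at $r_i$. For $x>x'$ we have $h(x)-h(x')\ge x-x'$, so $h|_N$ is injective with $1$-Lipschitz inverse, and $h|_N$ is an embedding. Let $X=\overline{h(N)}$, a compact set. If $X$ contained a nondegenerate interval $J$, then $J$ would contain two points $h(x)<h(x')$ with $x,x'\in N$. For a rational $r_i\in(x,x')$ the open interval between the one-sided limits of $h$ at $r_i$ would lie in $J$ and miss $X$, a contradiction. So $\dim X=0$: we opened a gap at every rational.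

For $n=0$ and any $m$, apply $h$ in each coordinate. The image of $N$ is $h(N_0^1\cap(0,1))^m$; its closure is the $m$-th power of the one-dimensional $X$, and this has arbitrarily fine covers by disjoint open-and-closed boxes.

For $m=2$, $n=1$ the same recipe fails. The point $(r_i,\sqrt2/2)$ belongs to $N_1^2$, but $h$ jumps at $r_i$ however we define $h(r_i)$. Opening a gap along the whole line $x_1=r_i$ tears $N_1^2$ apart. Only the points of $\mathbb Q^2$ may be opened, and in general only the $k$-dimensional rational flats.

## 3. Squeezing off a grid, and a point where iteration breaks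

Here is the approach one would try next. (The objects are constructed carefully in Sections 4–6.) Cut $\mathbb R^m$ into cubes of side $2^{-r}$ and take the barycentric subdivision of this cubical complex: its vertices are the barycentres of the cells, its simplices come from chains of cells. Let $G_r$ be the union of the cells of dimension $\le k$; it consists of the points with at least $n+1$ coordinates in $2^{-r}\mathbb Z$, so it misses $N_n^m$. Let $D_r$ be the subcomplex spanned by the barycentres of the cells of dimension $\ge k+1$. A chain of such cells has at most $m-k=n+1$ members, so $\dim D_r\le n$. For $x\notin G_r$, drop the barycentric coordinates of $x$ at vertices in $G_r$ and renormalize; this gives a point $a(x)\in|D_r|$. The map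
$$\alpha_r(x)=\tfrac12\bigl(x+a(x)\bigr)$$
squeezes $\mathbb R^m\setminus G_r$ towards $|D_r|$, moves points by at most $\sqrt m\,2^{-r}$, and keeps them at a positive distance from $G_r$. For $m=1$, $n=0$ it shrinks each open interval $(c2^{-r},(c+1)2^{-r})$ to half its length about its midpoint, so it opens gaps at the grid points.

A compact $X$ that misses $G_r$ for arbitrarily large $r$ has $\dim X\le n$: the map $a$ sends $X$ to an $n$-dimensional polyhedron and moves points very little (Section 9). So try $h_0=\mathrm{id}$, $h_{j+1}=\alpha_{r_j}\circ h_j$ with rapidly growing $r_j$, and pass to the limit. For this, $h_{j+1}$ must be defined on $N$, that is, $h_j(N)$ must miss $G_{r_j}$.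

For $k=0$ it does. If $y\in\mathbb Q^m$ is in the image of $\alpha_r$, its barycentric coordinates in a simplex with rational vertices are rational, so $a(y)$ is rational, and so is the preimage $2y-a(y)$ (use $a(\alpha_r(x))=a(x)$). By induction, a point $x$ with $h_j(x)\in G_{r_j}\subset\mathbb Q^m$ lies in $\mathbb Q^m$, so $x\notin N$. With this, the limit arguments of Sections 8 and 9 work with $e_j$ there replaced by the inclusion, and $n=m-1$ is done.

For $k\ge1$ it breaks. Take $m=3$, $n=1$, $k=1$, $r=0$, and the simplex with vertices $(0,0,0)$, $(\frac12,0,0)$, $(\frac12,\frac12,0)$, $(\frac12,\frac12,\frac12)$, which is $\{0\le x_3\le x_2\le x_1\le\frac12\}$. The barycentric coordinates of $x$ are, in this order, $1-2x_1$, $2(x_1-x_2)$, $2(x_2-x_3)$, $2x_3$. The first two vertices lie in $G_0$. Hence, for $x_2>0$,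
$$a(x)=\Bigl(\tfrac12,\tfrac12,\tfrac{x_3}{2x_2}\Bigr),\qquad \alpha_0(x)=\Bigl(\tfrac14+\tfrac{x_1}2,\ \tfrac14+\tfrac{x_2}2,\ x_3\bigl(\tfrac1{4x_2}+\tfrac12\bigr)\Bigr).$$
Let $x=\bigl(\frac38,\frac{\sqrt2}4,\frac{\sqrt2-1}4\bigr)$. It lies in this simplex and has exactly one rational coordinate, so $x\in N_1^3$. Since $\frac{\sqrt2-1}4\bigl(\frac1{\sqrt2}+\frac12\bigr)=\frac{(\sqrt2-1)(\sqrt2+1)}8=\frac18$,
$$\alpha_0(x)=\Bigl(\tfrac7{16},\ \tfrac14+\tfrac{\sqrt2}8,\ \tfrac18\Bigr)\in G_4 .$$
So the first squeeze carries a point of $N_1^3$ onto the next skeleton, and $\alpha_4$ is not defined there.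

What is needed is a small preliminary move $e$ on the source side that takes $N$ off the closed set $Z=h_j^{-1}(G_{r_j})$. Dimensions look favourable, since $Z$ is $k$-dimensional, $N$ is $n$-dimensional and $n+k<m$; but $N$ is dense and is not a polyhedron, so it cannot be put in general position directly. The way out is to squeeze $N$ first. Choose, in the open set where $h_j$ lives, a fine locally finite skeleton $L$ made of faces of dyadic cubes. It misses $N$ for free. The complement of $L$ can be squeezed into as thin a neighbourhood of a dual $n$-dimensional complex $D$ as we like. Move $|D|$ off $Z$ by general position first, and only then choose the thinness, so that the whole neighbourhood goes off $Z$ too.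

The moves must become small near the boundary of the open set, because $h_j$, having opened gaps, is not under uniform control there. So the cubes must shrink towards the boundary, and uniform grids do not suffice.

**Convention.** $|\cdot|$ is the Euclidean norm and $B(x,r)$ the open ball. A map is locally Lipschitz if each point of its domain has a neighbourhood in the domain on which the map is Lipschitz. Such maps are continuous, so compositions of them are locally Lipschitz; they are locally bounded, so sums and products of real- or vector-valued ones are locally Lipschitz, and so are quotients by nowhere zero real-valued ones (which are locally bounded away from $0$).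

## 4. Dyadic tilings and their cells

A dyadic interval is $[c2^{-s},(c+1)2^{-s}]$ with $c,s\in\mathbb Z$. A dyadic cube is a product $Q=\prod_{i=1}^mQ_i$ of dyadic intervals of one common length, its side. Two dyadic intervals are nested, or meet in exactly one common endpoint, or are disjoint. Dyadic cubes whose interiors meet are nested.

**Definition (tiling).** A tiling of an open $U\subset\mathbb R^m$ is a family $\mathcal Q$ of dyadic cubes with union $U$ and pairwise disjoint interiors, locally finite in $U$. For $x\in U$ let
$$S(x)=\{Q\in\mathcal Q:x\in Q\},\qquad C(x)=\bigcap S(x).$$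

$S(x)$ is finite and nonempty. Let $Q^x\in S(x)$ be a cube of least side. Let $O_x\subset U$ be an open neighbourhood of $x$ such that every cube of $\mathcal Q$ meeting $O_x$ contains $x$; to get one, take a neighbourhood meeting finitely many cubes and remove those cubes that miss $x$. The set $C(x)$ is a box with factors $C(x)_i=\bigcap_{Q\in S(x)}Q_i$.

Example. Tile $\mathbb R^2$ by the dyadic squares of side $1$ in $\{x_1\le1\}$ and of side $\frac12$ in $\{x_1\ge1\}$. At $x=(1,\frac14)$ two squares meet, and $C(x)=\{1\}\times[0,\frac12]$, an edge of the smaller square. At $x=(1,\frac12)$ three squares meet, and $C(x)=\{x\}$, although $x$ is in the middle of a side of the large square. So the boundary of the cell $[0,1]^2$ is cut into five edges.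

**Lemma 4.1.** *For $x\in U$:*

* *(a) if $Q\in S(x)$ and $x_i$ is an endpoint of $Q_i$, then $C(x)_i=\{x_i\}$;*
* *(b) $C(x)$ is a face of $Q^x$, and $x\in\operatorname{relint}C(x)$;*
* *(c) if $y\in\operatorname{relint}C(x)$, then $S(y)=S(x)$.*

**Proof of (a).** The aim is to find a cube on the other side of $Q$ in direction $i$. Choose $z\in O_x$ with $z_l\in\operatorname{int}Q_l$ for $l\ne i$ and $z_i\notin Q_i$, and choose $Q^*\in\mathcal Q$ with $z\in Q^*$. Then $Q^*\in S(x)$ and $Q^*\ne Q$. For $l\ne i$ the point $z_l$ lies in $Q^*_l\cap\operatorname{int}Q_l$, so the interiors of $Q_l^*$ and $Q_l$ meet. As $Q^*$ and $Q$ have disjoint interiors, the interiors of $Q_i^*$ and $Q_i$ are disjoint. Both intervals contain $x_i$, so $Q_i\cap Q_i^*=\{x_i\}$.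

**Proof of (b).** We identify each factor. If $x_i$ is not an endpoint of any $Q_i$ with $Q\in S(x)$, these intervals share the interior point $x_i$, so they are nested, $C(x)_i=Q_i^x$, and $x_i$ is in its interior. Otherwise $C(x)_i=\{x_i\}$ by (a), and $x_i$ is an endpoint of a dyadic interval of length $\ge\operatorname{side}Q^x$. So $x_i$ is a multiple of $\operatorname{side}Q^x$, and being in $Q_i^x$ it is an endpoint of $Q_i^x$.

**Proof of (c).** This says that a cell is not cut by further cubes. Clearly $S(x)\subset S(y)$. Suppose $Q\in S(y)\setminus S(x)$. Let $w$ be the last point of the segment $[y,x]$ lying in $Q$; then $w\ne x$, and $w\in\operatorname{relint}C(x)$ by convexity. Just after $w$ some coordinate leaves its interval: for some $i$, $w_i$ is an endpoint of $Q_i$ and $x_i\ne w_i$. So $C(x)_i$ is nondegenerate, hence $C(x)_i=Q_i^x$, and $w_i$ is interior to it. Let $s_0=\operatorname{side}Q^x$. Since $w_i$ is interior to a dyadic interval of length $s_0$, it is not a multiple of $s_0$. It is an endpoint of $Q_i$, so $\operatorname{side}Q<s_0$.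

Let $A\supset Q$ be the dyadic cube of side $s_0$. If $C(x)_l$ is nondegenerate, then $w_l\in A_l\cap\operatorname{int}Q_l^x$, and as both intervals have length $s_0$, $A_l=Q_l^x\ni x_l$. If $C(x)_l$ is degenerate, $x_l=w_l\in A_l$. So $x\in A$. Choose $z\in O_x\cap\operatorname{int}A$ and $Q'\in\mathcal Q$ with $z\in Q'$. Then $Q'\in S(x)$, so $\operatorname{side}Q'\ge s_0$, and the interiors of $Q'$ and $A$ meet. Hence $Q\subset A\subset Q'$, and $Q\ne Q'$ because $\operatorname{side}Q<s_0$. This contradicts disjointness of interiors. $\square$

**Definition (cells).** $W=\{C(x):x\in U\}$ is the family of cells of the tiling.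

**Lemma 4.2.** *The relative interiors of the cells partition $U$, and $W$ is locally finite. If $C'\subsetneq C$ are cells, then $C'$ lies in a proper face of $C$, so $\dim C'<\dim C$. The relative boundary of a cell $C$ is the union of the cells properly contained in $C$.*

**Proof.** The purpose is to be able to subdivide barycentrically. By (b) the relative interiors cover $U$; if $z\in\operatorname{relint}C(x)\cap\operatorname{relint}C(y)$, then $S(x)=S(z)=S(y)$ by (c), so $C(x)=C(y)$. Each cell is a face of a cube of $\mathcal Q$, so $W$ is locally finite.

If $z\in C(x)$, then $S(z)\supset S(x)$ and $C(z)\subset C(x)$. In particular, for cells $C'=C(z)\subset C=C(x)$ we have $z\in C(x)$. Suppose moreover $C(z)\ne C(x)$. If some $y\in\operatorname{relint}C(x)$ were in $C(z)$, then $S(x)=S(y)\supset S(z)\supset S(x)$, so $C(z)=C(x)$, a contradiction. So $C(z)$ is a convex subset of the relative boundary of the box $C(x)$. A point in the relative interior of $C(z)$ has some coordinate at an end of a nondegenerate factor $C(x)_i$; as this coordinate is extremal there, it is constant on $C(z)$. So $C(z)$ lies in a proper face.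

Finally, if $z$ is in the relative boundary of $C$, then $C(z)\subset C$, and $C(z)\ne C$ because $z\in\operatorname{relint}C(z)$. The reverse inclusion was just shown. $\square$

## 5. The subdivision $K$, the skeleton $L$, the dual complex $D$ and the push

**Step 1: the barycentric subdivision.** This step makes $U$ into a simplicial complex. Let $b_C$ be the barycentre of the cell $C$. Consider a flag $C_0\subsetneq\cdots\subsetneq C_r$ of cells. The cells $C_0,\dots,C_{i-1}$ lie in a proper face of $C_i$, and $b_{C_i}\in\operatorname{relint}C_i$ is not in the affine hull of that face. So $b_{C_0},\dots,b_{C_r}$ are affinely independent and span a simplex contained in $C_r$.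

*Each $x\in U$ is a convex combination with positive coefficients of the barycentres of exactly one flag, and the coefficients are unique.* We use induction on $\dim C(x)$. If $x=\sum_{i\le r}t_ib_{C_i}$ with all $t_i>0$, then $x\in\operatorname{relint}C_r$, so $C_r=C(x)=:C$. If $r\ge1$, then $x=t_rb_C+(1-t_r)y$ with $0<t_r<1$ and $y\in C_{r-1}$ in the relative boundary of $C$; in particular $x\ne b_C$. So if $x=b_C$ (which is always so when $\dim C=0$), then $r=0$ and the representation is unique. If $x\ne b_C$, then $r\ge1$, and the ray from $b_C$ through $x$ meets the relative boundary of $C$ in exactly one point; this determines $y$ and $t_r$. As $C(y)\subsetneq C$ has smaller dimension, $y$ has exactly one representation, its flag has top cell $C(y)$, and $C$ can be appended to it. This gives existence and uniqueness for $x$.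

Faces of these simplices come from flags again. By uniqueness, a point common to two simplices has its flag contained in both flags, so two simplices meet in the simplex spanned by their common vertices, or are disjoint. A cell is compact, so it contains only finitely many cells; hence each cell is the top of finitely many flags, and the simplices form a locally finite simplicial complex $K$ with $|K|=U$. Each simplex lies in a cube of $\mathcal Q$, each vertex lies in finitely many simplices, a compact subset of $U$ meets finitely many simplices, and $K$ is countable. The carrier of $x$ is the unique simplex containing $x$ in its relative interior.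

**Step 2: $L$ and $D$.** This step singles out what we push away from and what we push towards.

* $L$ is the union of the cells of dimension $\le k$. It is closed in $U$, since $W$ is locally finite. It is the subcomplex of flags of cells of dimension $\le k$, and $b_C\in L$ iff $\dim C\le k$ (if $b_C\in C'$, then $C=C(b_C)\subset C'$). Each cell is a face of a dyadic cube, so each point of $L$ has at least $m-k=n+1$ dyadic rational coordinates. Hence
$$L\cap N_n^m=\emptyset .\tag{1}$$
* $D$ is the subcomplex of flags of cells of dimension $\ge k+1$. Such a flag has at most $m-k=n+1$ members, so $\dim D\le n$. The set $|D|$ is closed in $U$.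

Every vertex of $K$ is in exactly one of $L$, $D$. For the unit grid in $\mathbb R^2$ and $n=1$, $L=\mathbb Z^2$, and $|D|$ consists of the segments that join the centre of each square to the midpoints of its sides.

**Step 3: the functions $\lambda$ and $a$.** These measure how near a point is to $L$, and project to $|D|$. Let $x_v$ be the barycentric coordinates of $x\in U$; they are continuous and affine on each simplex. They are locally Lipschitz: take a ball in $U$ meeting only finitely many simplices; every segment in it is cut by them into finitely many segments lying in single simplices, and on each simplex $x_v$ is Lipschitz. Put $\lambda(x)=\sum_{v\in L}x_v$. Then $\lambda=1$ exactly on $L$ and $\lambda=0$ exactly on $|D|$. On $U\setminus L$ put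
$$a(x)=\frac1{1-\lambda(x)}\sum_{v\in D}x_vv\in|D| .$$
This is locally Lipschitz, $a(x)$ lies in the carrier of $x$, and $a(x)=x$ if $\lambda(x)=0$. If $0<\lambda=\lambda(x)<1$, then
$$x=a(x)+\lambda\,(b-a(x)),\qquad b=\lambda^{-1}\sum_{v\in L}x_vv\in L .\tag{2}$$

**Step 4: the push.** This step squeezes $U\setminus L$ into a neighbourhood of $|D|$ of prescribed variable thinness. Let $\eta:|D|\to(0,\frac12]$ be affine on the simplices of $D$. Then $\eta(a(x))=(1-\lambda(x))^{-1}\sum_{v\in D}x_v\eta(v)$ is locally Lipschitz on $U\setminus L$. Put
$$p(x)=(1-\eta(a(x)))\,a(x)+\eta(a(x))\,x\qquad(x\in U\setminus L),$$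
$$E=\{y\in U\setminus L:\lambda(y)<\eta(a(y))\},\qquad\bar E=\{y\in U\setminus L:\lambda(y)\le\eta(a(y))\},$$
$$q(y)=a(y)+\frac{y-a(y)}{\eta(a(y))}\qquad(y\in\bar E).$$

**Lemma 5.1.** *The map $p:U\setminus L\to E$ is a homeomorphism with inverse $q|_E$. The map $q:\bar E\to U$ is locally Lipschitz. The set $\bar E$ is closed in $U$ and contained in $\{\lambda\le\frac12\}$. The points $p(x)$ and $x$ lie in a common simplex (the carrier of $x$), and so do $q(y)$ and $y$.*

**Proof.** We follow one segment from $|D|$ to $L$. Write $a=a(x)$, $\eta=\eta(a)$. If $\lambda(x)=0$, then $p(x)=x$. Otherwise (2) gives $p(x)=a+\eta\lambda(x)(b-a)$. In both cases $p(x)$ is in the carrier of $x$, $a(p(x))=a(x)$, and $\lambda(p(x))=\eta\lambda(x)<\eta$; so $p(x)\in E$. For $y\in\bar E$ with $\lambda=\lambda(y)>0$ and $a=a(y)$, (2) gives $q(y)=a+\frac\lambda{\eta(a)}(b-a)$; this is in the same simplex, $\lambda(q(y))=\lambda/\eta(a)\le1$, and $a(q(y))=a$ when this is $<1$. If $\lambda(y)=0$, then $q(y)=y$. So $q$ maps $E$ into $U\setminus L$, and the formulas give $q(p(x))=x$ and $p(q(y))=y$. Both maps are locally Lipschitz as sums, products and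 quotients of locally Lipschitz ones.

Since $\eta\le\frac12$, $\bar E\subset\{\lambda\le\frac12\}$, a set closed in $U$ and contained in $U\setminus L$. As $\bar E$ is closed in $U\setminus L$, it is closed in $U$. $\square$

## 6. The uniform grid

For $r\ge0$ apply Section 5 to $U=\mathbb R^m$, $\mathcal Q$ the family of all dyadic cubes of side $2^{-r}$, and $\eta\equiv\frac12$. Here $\dim C(x)$ is the number of coordinates of $x$ not in $2^{-r}\mathbb Z$, so $L=G_r$, the set of points with at least $n+1$ coordinates in $2^{-r}\mathbb Z$. Write $D_r$ for $D$, $\pi_r=a:\mathbb R^m\setminus G_r\to|D_r|$ and $\alpha_r=p:\mathbb R^m\setminus G_r\to\{\lambda<\frac12\}$.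

**Lemma 6.1.**

* *(a) $|\alpha_r(x)-x|\le\sqrt m\,2^{-r}$ and $|\pi_r(x)-x|\le\sqrt m\,2^{-r}$.*
* *(b) $\alpha_r^{-1}$ is locally Lipschitz and uniformly continuous.*
* *(c) $\operatorname{dist}(\operatorname{im}\alpha_r,G_r)>0$.*

**Proof.** Everything is invariant under translation by $2^{-r}\mathbb Z^m$, and this gives uniformity. (a) Simplices have diameter $\le\sqrt m\,2^{-r}$. (b) $\alpha_r^{-1}$ is a restriction of $q$, which is locally Lipschitz, and $q(y)-y=y-a(y)$ is continuous and periodic on the closed periodic set $F=\{\lambda\le\frac12\}$. It is uniformly continuous on the compact set $F\cap[-1,2]^m$, and any two points of $F$ at distance $<1$ can be translated into this set by an element of $\mathbb Z^m\subset2^{-r}\mathbb Z^m$ (move the first point into $[0,1)^m$). (c) $\lambda$ is continuous and periodic, hence uniformly continuous, with $\lambda=1$ on $G_r$ and $\lambda<\frac12$ on $\operatorname{im}\alpha_r$. $\square$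

## 7. Moving the complement of a rational skeleton off a $k$-dimensional set

**Lemma 7.1.** *Let $U\subset\mathbb R^m$ be nonempty, open and bounded. Let $\delta:U\to(0,1]$ be $1$-Lipschitz with $\delta(x)\le\operatorname{dist}(x,\mathbb R^m\setminus U)$. Let $Z\subset U$ be closed in $U$ and a countable union of Lipschitz images of bounded subsets of $\mathbb R^k$. Then there are a set $L\subset U$, closed in $U$, with $L\cap N_n^m=\emptyset$, and a homeomorphism $e$ of $U\setminus L$ onto a subset of $U\setminus Z$ with $|e(x)-x|<\delta(x)$, such that $e^{-1}$ is locally Lipschitz and uniformly continuous.*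

For $m=1$, $n=0$ the picture is this. The set $Z$ is countable, the tiling cuts $U$ into intervals that shrink at $\partial U$, and $L$ is the set of their endpoints. We move each midpoint off $Z$, and send each open interval into a small interval about the moved midpoint that misses $Z$.

The assumption on $Z$ is about Lipschitz images because a continuous image of a segment can fill a square; for Lipschitz images the dimension count turns into a statement about measure.

**Step 1: a tiling with small cubes near $\partial U$.** We want a tiling for which every simplex is small compared with $\delta$. Call a dyadic cube $Q\subset U$ of side $\le1$ admissible if $4\operatorname{diam}Q\le\delta(z)$ for all $z\in Q$. Let $Q$ be a dyadic cube of side $\le1$ containing $x\in U$ with $5\operatorname{diam}Q\le\delta(x)$. For $z\in Q$ we have $|z-x|\le\operatorname{diam}Q<\operatorname{dist}(x,\mathbb R^m\setminus U)$, so $z\in U$, and $\delta(z)\ge\delta(x)-\operatorname{diam}Q\ge4\operatorname{diam}Q$. So such a $Q$ is admissible.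

Hence admissible cubes cover $U$, and each is contained in a maximal one because sides are $\le1$. Let $\mathcal Q$ be the family of maximal admissible cubes. Their union is $U$, and their interiors are disjoint, since cubes whose interiors meet are nested. For local finiteness let $x\in U$ and let $Q\in\mathcal Q$ contain $z$ with $|z-x|<\delta(x)/4$. Either $Q$ has side $1$, or its dyadic parent, of diameter $2\operatorname{diam}Q$ and side $\le1$, is not admissible; in the latter case the previous paragraph gives $10\operatorname{diam}Q>\delta(z)\ge\frac34\delta(x)$. So the sides of these $Q$ take finitely many values, and since all these $Q$ meet one bounded ball, there are finitely many of them. So $\mathcal Q$ is a tiling of $U$. Take $K,L,D,\lambda,a$ from Section 5. Every simplex $\sigma$ of $K$ lies in a cube of $\mathcal Q$, so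
$$\operatorname{diam}\sigma\le\tfrac14\delta(x)\qquad(x\in\sigma).\tag{3}$$

**Step 2: moving vertices gives a homeomorphism $\theta$ of $U$.** We find how far vertices may be moved freely. For each vertex $v$ of $K$ let $v'$ be a point near $v$, with $v'=v$ if $v\in L$, and set
$$u(z)=\sum_vz_v(v'-v)\ (z\in U),\qquad u=0\text{ off }U,\qquad\theta=\mathrm{id}+u .$$
Require $|v'-v|\le\min(\rho_v,\delta(v)/4)$, where $\rho_v>0$ is such that $(m+1)\rho_v\operatorname{Lip}(z_v|_\sigma)\le\frac12$ for each of the finitely many simplices $\sigma\ni v$. A simplex has at most $m+1$ vertices, so $u$ is $\frac12$-Lipschitz on each simplex. If $[x,y]\subset U$, the segment is cut into finitely many segments lying in single simplices, so $|u(x)-u(y)|\le\frac12|x-y|$.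

For $z\in\sigma$, (3) gives $\delta(v)\le\delta(z)+\operatorname{diam}\sigma\le\frac54\delta(z)$ for the vertices $v$ of $\sigma$. Hence
$$|u(z)|\le\max_{v\in\sigma}\tfrac{\delta(v)}4\le\tfrac5{16}\delta(z)\le\operatorname{dist}(z,\mathbb R^m\setminus U),\tag{4}$$
so $u$ is continuous on $\mathbb R^m$. If $[x,y]\not\subset U$, let $w,w'$ be the first and last points of the segment outside $U$. There $u=0$, and by continuity of $u$ along $[x,w]$ and $[w',y]$,
$$|u(x)-u(y)|\le|u(x)|+|u(y)|\le\tfrac12|x-w|+\tfrac12|w'-y|\le\tfrac12|x-y| .$$
So $u$ is $\frac12$-Lipschitz on $\mathbb R^m$. For each $y$ the map $z\mapsto y-u(z)$ is a contraction and has exactly one fixed point, so $\theta$ is a bijection of $\mathbb R^m$. Also $|\theta(x)-\theta(y)|\ge\frac12|x-y|$. So $\theta$ is a homeomorphism and $\theta^{-1}$ is $2$-Lipschitz. As $\theta$ is the identity off $U$, $\theta(U)=U$. On each simplex $\theta(z)=\sum_vz_vv'$.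

**Step 3: general position, $\theta(|D|)\cap Z=\emptyset$.** We choose the $v'$ for the vertices of $D$ so that the moved complex misses $Z$. First a fact on measure. If $S\subset\mathbb R^d$ is bounded, $d<m$, and $g:S\to\mathbb R^m$ is Lipschitz, then $g(S)$ has Lebesgue measure $0$: for small $\kappa>0$, $S$ is covered by $O(\kappa^{-d})$ sets of diameter $\le\kappa$, so $g(S)$ is covered by $O(\kappa^{-d})$ balls of radius $O(\kappa)$, of total volume $O(\kappa^{m-d})$.

Write $Z=\bigcup_\nu g_\nu(S_\nu)$ with countably many bounded $S_\nu\subset\mathbb R^k$ and Lipschitz $g_\nu$. Enumerate the vertices of $D$ as $v_1,v_2,\dots$ and choose $v_i'$ inductively so that for each simplex of $D$ with all vertices among $v_1,\dots,v_i$ the convex hull of the corresponding points $v_l'$ misses $Z$. At step $i$ consider a simplex of $D$ that contains $v_i$ and whose other vertices are earlier; it has $s+1\le n+1$ vertices. Points of the hull with coefficient $t_i=0$ belong to the hull of an earlier simplex and miss $Z$ by induction. The hull has a point of $g_\nu(S_\nu)$ with $t_i\ge1/r$, $r\in\mathbb N$, only if $v_i'$ belongs to the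 set of values
$$\Bigl(g_\nu(\zeta)-\sum_{l\ne i}t_lv_l'\Bigr)\Big/t_i,\qquad\zeta\in S_\nu,\quad t_l\ge0,\quad t_i=1-\sum_{l\ne i}t_l\ge\tfrac1r .$$
The parameters $(\zeta,(t_l)_{l\ne i})$ run over a bounded subset of $\mathbb R^{k+s}$. The numerator is bounded and Lipschitz in them, and so is $1/t_i$ because $t_i\ge1/r$; so this set is a Lipschitz image of a bounded subset of $\mathbb R^{k+s}$. Since
$$k+s\le k+n=m-1,$$
it has measure $0$. There are countably many conditions (finitely many simplices, countably many $\nu$ and $r$), and $v_i'$ ranges over a ball of positive radius, so some $v_i'$ avoids all of them. This completes the induction, and every simplex $\tau$ of $D$ has $\theta(\tau)\cap Z=\emptyset$.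

**Step 4: the thinness $\eta$.** We choose the neighbourhood $E$ of $|D|$ so thin that $\theta(E)$ still misses $Z$. The set $V=\theta^{-1}(U\setminus Z)\subset U$ is open and contains $|D|$. Let $\tau$ be a simplex of $D$. The set $\{x\in U:\lambda(x)\le\frac12,\ a(x)\in\tau\}$ is closed in $U$. If $a(x)\in\tau$, the carrier of $x$ contains a vertex of $\tau$, because the vertices in $D$ of this carrier span the carrier of $a(x)$, a face of $\tau$. So the set lies in the finite union of the simplices that contain a vertex of $\tau$, and it is compact. The compact sets $\{\lambda\le t,\ a\in\tau\}$ decrease as $t\downarrow0$, with intersection $\tau\subset V$. So there is $t_\tau\in(0,\frac12]$ with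
$$\{\lambda\le t_\tau,\ a\in\tau\}\subset V .$$
Put $\eta(v)=\min\{t_\tau:\tau\ni v\}$ for the vertices $v$ of $D$ and extend affinely over simplices. On $\tau$ we have $\eta\le t_\tau$. If $y\in E$ and $a(y)\in\tau$, then $\lambda(y)<\eta(a(y))\le t_\tau$, so $y\in V$. Thus $E\subset V$.

**Step 5: the map $e$ and its inverse.** We assemble and check all claims. Let $e=\theta\circ p:U\setminus L\to\theta(E)\subset U\setminus Z$. It is a homeomorphism onto $\theta(E)$, with $e^{-1}=q\circ\theta^{-1}$ locally Lipschitz. Let $\sigma$ be the carrier of $x$; it contains $p(x)$, so by (3) and (4)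
$$|e(x)-x|\le|p(x)-x|+|u(p(x))|\le\tfrac14\delta(x)+\max_{v\in\sigma}\tfrac{\delta(v)}4\le\tfrac14\delta(x)+\tfrac5{16}\delta(x)<\delta(x).$$
For uniform continuity: $\bar E$ is closed in the bounded open set $U$, so $\bar E\cup\partial U$ is compact. Extend $q$ by the identity on $\partial U$. The extension is continuous, because $y$ and $q(y)$ lie in a common simplex, so $|q(y)-y|\le\frac14\delta(y)\le\frac14\operatorname{dist}(y,\partial U)$. So $q$ is uniformly continuous on $\bar E\supset E$, and since $\theta^{-1}$ is $2$-Lipschitz, $e^{-1}$ is uniformly continuous. Finally $L$ is closed in $U$ and $L\cap N_n^m=\emptyset$ by (1). $\square$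

## 8. An infinite composition that converges to an embedding of $N$

Let $\varepsilon>0$. We construct open sets $(0,1)^m=U_0\supset U_1\supset\cdots\supset N$ and embeddings $h_j:U_j\to\mathbb R^m$ with images $O_j=h_j(U_j)$, such that $f_j:=h_j^{-1}:O_j\to U_j$ is locally Lipschitz and uniformly continuous, together with numbers $\varepsilon_j>0$ and integers $r_j\ge j$. Start with $h_0$ the inclusion.

**Step 1: the constants.** They are chosen so that later stages do not spoil what has been gained. Given $h_j$ and, for $j\ge1$, $\operatorname{dist}(O_j,G_{r_{j-1}})>0$, choose $\varepsilon_j\in(0,\varepsilon]$ with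

* (α) $|f_j(y)-f_j(y')|<2^{-j}$ whenever $y,y'\in O_j$ and $|y-y'|<\varepsilon_j$;
* (β) $\varepsilon_j\le\frac12\varepsilon_{j-1}$ if $j\ge1$;
* (γ) $\varepsilon_j\le\operatorname{dist}(O_j,G_{r_{j-1}})$ if $j\ge1$.

Here (α) is possible because $f_j$ is uniformly continuous. Choose $r_j\ge j$ with $\sqrt m\,2^{-r_j}<\varepsilon_j/16$.

**Step 2: the permitted displacement.** We need a $1$-Lipschitz $\delta_j$ such that a move by less than $\delta_j$ in $U_j$ changes $h_j$ by at most $\varepsilon_j/16$. For $x\in U_j$ let $R(x)$ be the supremum of the $r\in(0,1]$ such that $B(x,r)\subset U_j$ and $\operatorname{diam}h_j(B(x,r))\le\varepsilon_j/16$. Such $r$ exist by continuity, so $0<R(x)\le\operatorname{dist}(x,\mathbb R^m\setminus U_j)$. If $r$ satisfies the conditions for $x$ and $|x-x'|<r$, then $B(x',r-|x-x'|)\subset B(x,r)$, so $R(x')\ge r-|x-x'|$. Hence $R(x')\ge R(x)-|x-x'|$ for all $x,x'\in U_j$ (trivially so if $|x-x'|\ge R(x)$), and $R$ is $1$-Lipschitz. Put $\delta_j=R/2$.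

**Step 3: the set to be avoided.** We check the hypothesis of Lemma 7.1 for $Z_j=h_j^{-1}(G_{r_j})=f_j(G_{r_j}\cap O_j)$. It is closed in $U_j$. The set $G_{r_j}$ is a countable union of $k$-dimensional cubes. The intersection of each with $O_j$ is covered, by the Lindelöf property, by countably many relatively open sets on which $f_j$ is Lipschitz. So $Z_j$ is a countable union of Lipschitz images of bounded subsets of $\mathbb R^k$. This is where local Lipschitz control of the inverses is used.

**Step 4: the next map.** We move off $Z_j$ first and squeeze off $G_{r_j}$ afterwards. Lemma 7.1, applied to $U_j,\delta_j,Z_j$, gives $L_j$ and $e_j$. Put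
$$U_{j+1}=U_j\setminus L_j\supset N,\qquad h_{j+1}=\alpha_{r_j}\circ h_j\circ e_j:U_{j+1}\to\mathbb R^m .$$
The set $U_{j+1}$ is open, and it contains $N$ because $L_j\cap N_n^m=\emptyset$. The map is well defined, because $e_j(U_{j+1})\cap Z_j=\emptyset$ means that $h_j(e_j(U_{j+1}))$ misses $G_{r_j}$. This is exactly what failed in Section 3. As a composition of embeddings $h_{j+1}$ is an embedding, and $f_{j+1}=e_j^{-1}\circ f_j\circ\alpha_{r_j}^{-1}$ on $O_{j+1}$ is locally Lipschitz and uniformly continuous. By Lemma 6.1(c), $\operatorname{dist}(O_{j+1},G_{r_j})>0$, so the construction continues.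

For $x\in U_{j+1}$ we have $|e_j(x)-x|<R(x)/2<R(x)$, so $e_j(x)\in B(x,r)$ for some $r$ admitted in the definition of $R(x)$. With Lemma 6.1(a),
$$|h_{j+1}(x)-h_j(x)|\le\sqrt m\,2^{-r_j}+|h_j(e_j(x))-h_j(x)|<\tfrac{\varepsilon_j}{16}+\tfrac{\varepsilon_j}{16}=\tfrac{\varepsilon_j}8 .\tag{5}$$

**Step 5: the limit is an embedding.** By (β), $\sum_{i\ge j}\varepsilon_i/8\le\varepsilon_j/4$. By (5), $h_j|_N$ converges uniformly to a continuous $h:N\to\mathbb R^m$ with
$$|h-h_j|\le\tfrac{\varepsilon_j}4\quad\text{on }N.\tag{6}$$
If $x,x'\in N$ and $|h(x)-h(x')|<\varepsilon_j/2$, then $|h_j(x)-h_j(x')|<\varepsilon_j$, so $|x-x'|<2^{-j}$ by (α). This holds for every $j$. Hence $h$ is injective and $h^{-1}:h(N)\to N$ is uniformly continuous; so $h$ is an embedding.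

## 9. The closure of $h(N)$ has dimension at most $n$

**Step 1: $X$ misses all the skeleta.** This step passes from $h(N)$ to its closure. By (6) with $j=0$, $|h(x)-x|\le\varepsilon_0/4$, so $X:=\overline{h(N)}$ is compact. For $j\ge1$, (γ) and (6) give
$$\operatorname{dist}(h(N),G_{r_{j-1}})\ge\operatorname{dist}(O_j,G_{r_{j-1}})-\tfrac14\varepsilon_j\ge\varepsilon_j-\tfrac14\varepsilon_j>0 .$$
Hence $X\cap G_{r_j}=\emptyset$ for all $j\ge0$.

**Step 2: $\dim X\le n$.** We pull back covers from $n$-dimensional polyhedra. Fix $j$ and put $\mu_j=2\sqrt m\,2^{-r_j}$. The map $\pi_{r_j}|_X$ is defined, and it sends the compact set $X$ into a finite subcomplex $P$ of $D_{r_j}$, with $\dim P\le n$. It moves points by at most $\mu_j/2$, so the preimage in $X$ of a set of diameter $<\mu_j$ has diameter $\le2\mu_j$. Take a finite open cover of $P$ of mesh $<\mu_j$ with at most $n+1$ members meeting at any point, and pull it back: we obtain an open cover of $X$ of mesh $\le2\mu_j$ with the same property. As $r_j\ge j$, $\mu_j\to0$; as $X$ is compact, $\dim X\le n$.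

**Step 3: proof of Theorem 1.** $X$ is a compact subspace of $\mathbb R^m$ with $\dim X\le n$, so by (iii) it embeds in $M_n^m$. Since $N_n^m\cong N\cong h(N)\subset X$, the space $N_n^m$ embeds in $M_n^m$. The case $n=m$ was settled in Section 1. $\blacksquare$

## 10. The map $c:X\to[0,1]^m$ of Theorem 2

**Step 1: construction of $c$.** We extend $h^{-1}$. As $h^{-1}:h(N)\to N$ is uniformly continuous, it extends to a continuous $c:X\to[0,1]^m$. From $|h(x)-x|\le\varepsilon_0/4$ we get $|c(y)-y|\le\varepsilon_0/4\le\varepsilon$. The map is onto, because $c(X)$ is compact and contains $N$, which is dense in $[0,1]^m$.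

**Step 2: no new points over $N$.** We show $c^{-1}(N)=h(N)$. Let $c(y)=x\in N$ and $y=\lim h(x_i)$ with $x_i\in N$. Then $x_i=c(h(x_i))\to c(y)=x$, so $h(x_i)\to h(x)$ by continuity of $h$ at $x$, and $y=h(x)$. Thus $c^{-1}(N)=h(N)$, and $c|_{h(N)}=h^{-1}$ is a homeomorphism onto $N$.

**Step 3: $\dim X=n$.** Only the lower bound is missing. By (ii), $M_n^m$ embeds in $N_n^m\cong N\cong h(N)\subset X$, so $\dim X\ge\dim N\ge\dim M_n^m=n$. $\blacksquare$

## 11. Deleted joins and the sharp range in Theorem 3

Now $0\le n\le m$ again. By (ii) and Theorem 1, $\dim N_n^m=n$.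

**Step 1: sufficiency.** We reduce to compact spaces. Let $n\le n'$ and $m'\ge\min(m,2n+1)$. By Theorem 1 it is enough to embed $M_n^m$ in $M_{n'}^{m'}$. If $m\le m'$, then $M_n^m\subset\mathbb R^m\subset\mathbb R^{m'}$. If $m'\ge2n+1$, then $M_n^m$ embeds in $\mathbb R^{2n+1}\subset\mathbb R^{m'}$ by the Menger–Nöbeling theorem: every $n$-dimensional compact metrizable space embeds in $\mathbb R^{2n+1}$. In both cases $M_n^m$ is homeomorphic to a compact subspace of $\mathbb R^{m'}$ of dimension $n\le n'$, and (iii) for $M_{n'}^{m'}$ gives the embedding.

**Step 2: a test complex for necessity.** Suppose $N_n^m$ embeds in $M_{n'}^{m'}$. Then $n\le n'\le m'$, by monotonicity of dimension. Suppose $m'<\min(m,2n+1)$ and put $d=m'+1$. Then $n+1\le d\le\min(m,2n+1)$, so $d=n+s+1$ with $0\le s\le n$. We want an $n$-dimensional complex in $\mathbb R^d$ that does not embed in $\mathbb R^{d-1}$.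

**Definition (join).** The join $A*B$ of simplicial complexes has as vertices the disjoint union of the vertices, and as simplices the sets $\alpha\cup\beta$, not empty, where each of $\alpha,\beta$ is empty or a simplex of $A$, respectively of $B$. Its points are the formal combinations $tx\oplus(1-t)y$.

Let $[3]$ be the complex of three points and let
$$\Gamma=[3]^{*(s+1)}*\mathrm{pt}^{*(n-s)} .$$
This is a join of $n+1$ nonempty $0$-dimensional complexes, so $\dim\Gamma=n$. For $n=1$, $s=0$, $d=2$ it is three segments with a common end; for $n=1$, $s=1$, $d=3$ it is the complete bipartite graph on $3+3$ vertices.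

$\Gamma$ embeds in $\mathbb R^d$. Choose affinely independent points $p_0,q_0,\dots,p_s,q_s,w_1,\dots,w_{n-s}$ in $\mathbb R^d$; their number is $2(s+1)+(n-s)=d+1$. Place the three points of the $i$-th factor $[3]$ at $p_i$, $q_i$, $\frac12(p_i+q_i)$ and the one-point factors at the $w_l$, and extend affinely over simplices. This is injective: the barycentric coordinates of an image point with respect to the $d+1$ chosen points give the weight of the $i$-th factor as the sum of the coordinates at $p_i$ and $q_i$, and, if this is positive, their ratio tells which of the three points was used.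

As $d\le m$, $\Gamma$ is homeomorphic to a compact $n$-dimensional subspace of $\mathbb R^m$. By (iii) it embeds in $M_n^m$, by (ii) in $N_n^m$, hence in $M_{n'}^{m'}\subset\mathbb R^{m'}=\mathbb R^{d-1}$.

**Step 3: an embedding gives an odd map.** We turn injectivity into an equivariant map.

**Definition (deleted join).** $\Gamma_\Delta^{*2}$ is the subcomplex of $\Gamma*\Gamma$ consisting of the $tx\oplus(1-t)y$ with $x,y$ in vertex-disjoint simplices of $\Gamma$, with the involution that exchanges the two summands.

Examples. $\mathrm{pt}_\Delta^{*2}$ consists of two points exchanged by the involution: it is $S^0$. The complex $[3]_\Delta^{*2}$ has vertices $1,2,3,1',2',3'$ and an edge from $i$ to $j'$ for $i\ne j$. It is the hexagon $1,2',3,1',2,3'$, and the involution $i\leftrightarrow i'$ exchanges opposite vertices: it is $S^1$ with the antipodal involution.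

Let $f:\Gamma\to\mathbb R^{d-1}$ be injective and continuous. Consider
$$tx\oplus(1-t)y\ \longmapsto\ \bigl(tf(x)-(1-t)f(y),\,2t-1\bigr)\in\mathbb R^d .$$
It is continuous, also where $t$ or $1-t$ tends to $0$, because $f$ is bounded. It is odd. A zero would require $t=\frac12$ and $f(x)=f(y)$, while $x\ne y$ because they lie in vertex-disjoint simplices; so it has no zero. Dividing by the norm gives an equivariant map $\Gamma_\Delta^{*2}\to S^{d-1}$.

**Step 4: the deleted join of $\Gamma$ is a sphere.** We compute it factor by factor. A simplex of $(A*B)_\Delta^{*2}$ is a pair of disjoint simplices $\alpha\cup\beta$ and $\alpha'\cup\beta'$ of $A*B$, that is, $\alpha\cap\alpha'=\emptyset$ and $\beta\cap\beta'=\emptyset$, where one of the two may be empty. Regrouping gives $(A*B)_\Delta^{*2}\cong A_\Delta^{*2}*B_\Delta^{*2}$ equivariantly. Moreover $S^a*S^b\cong S^{a+b+1}$ by $tx\oplus(1-t)y\mapsto(\sqrt t\,x,\sqrt{1-t}\,y)$, compatibly with antipodes. Hence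
$$\Gamma_\Delta^{*2}\cong(S^1)^{*(s+1)}*(S^0)^{*(n-s)}\cong S^{2s+1+(n-s)}=S^{n+s+1}=S^d$$
with the antipodal involution. So Step 3 gives an odd map $S^d\to S^{d-1}$, which contradicts the Borsuk–Ulam theorem. Hence $m'\ge\min(m,2n+1)$. $\blacksquare$
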